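
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}

\title{Subgroups of $\mathbb{Z}^{\tau}$ that are not $\mathbb{R}$-factorizable}


\begin{abstract}
A topological group $G$ is $\mathbb{R}$-factorizable if every continuous real-valued function on $G$ factors, continuously, through a continuous homomorphism of $G$ to a second-countable group. Dense subgroups of $\mathbb{Z}^{\tau}$ have this property. We show in ZFC that all subgroups of $\mathbb{Z}^{\tau}$ have it if and only if $\tau\le\omega$. For every cardinal $\kappa$ with $\omega<\kappa\le 2^{\omega}$ we construct a free abelian subgroup of $\mathbb{Z}^{\kappa}$ of size $\kappa$ and a clopen subset of it whose characteristic function does not factor continuously through any continuous homomorphism to a group of character less than $\kappa$. The clopen set consists of the points at which some member of a family of integer-valued homomorphisms vanishes. It is open because the integers are discrete. It is closed because the family is indexed by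 the Cantor set, which is compact, and its values modulo each power of $3$ are locally constant in the index and determined by finitely many coordinates of the point. The same construction gives a closed subgroup of $\mathbb{Z}^{2^\omega}$ that is not $\mathbb{R}$-factorizable, and shows that a free abelian group with the topology of all homomorphisms to $\mathbb{Z}$ is $\mathbb{R}$-factorizable exactly when its basis is countable.
\end{abstract}

\section{The question and the answer}

Throughout, $\mathbb{Z}$ is discrete, $\mathbb{Z}^{\tau}$ has the product topology, and subgroups have the subspace topology. A topological group $G$ is called \emph{$\mathbb{R}$-factorizable} if for every continuous $g\colon G\to\mathbb{R}$ there are a second-countable topological group $H$, a continuous homomorphism $\pi\colon G\to H$ and a continuous function $h\colon H\to\mathbb{R}$ with $g=h\circ\pi$.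

For $G\le\mathbb{Z}^{\tau}$ there is an obvious supply of second-countable images: restrict the elements of $G$ to a countable set $C\subset\tau$ of coordinates. So $G$ is $\mathbb{R}$-factorizable as soon as each continuous $g\colon G\to\mathbb{R}$ depends on only countably many coordinates, in a continuous way. It is known that every dense subgroup of $\mathbb{Z}^{\tau}$ is $\mathbb{R}$-factorizable. Problem~3.5 of \cite{RF} asks about arbitrary subgroups:

\begin{quote}
\emph{Is every subgroup $G$ of $\mathbb{Z}^{\tau}$ necessarily $\mathbb{R}$-factorizable?}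
\end{quote}

A positive answer is a reasonable guess. A basic neighborhood of zero in $G\le\mathbb{Z}^\tau$ is a subgroup $N=\{x\in G: x|_S=0\}$ with $S\subset\tau$ finite. The quotient $G/N$ embeds in $\mathbb{Z}^S$, so it is countable. Hence every function on $G$ that is constant on the cosets of some such $N$ already factors through a countable discrete group. Moreover, if $\tau\le\omega$, then $G$ is itself second-countable, and one may take $H=G$ and $\pi=\mathrm{id}$. Nevertheless the answer is negative for every other $\tau$.

\begin{theorem}\label{thm:A}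
Let $\tau$ be a cardinal. Every subgroup of $\mathbb{Z}^{\tau}$ is $\mathbb{R}$-factorizable if and only if $\tau\le\omega$.
\end{theorem}

This follows from a quantitative statement. Write $\mathfrak{c}=2^{\omega}$. The \emph{character} $\chi(H)$ of a topological group $H$ is the least size of a neighborhood base at its identity, and the \emph{weight} $w(H)$ is the least size of a base of its topology; thus $\chi(H)\le w(H)$, and $\chi(H)\le\omega$ if $H$ is second-countable. For a set $U\subset G$ let $\mathbf 1_U\colon G\to\mathbb{R}$ be its characteristic function; it is continuous if and only if $U$ is clopen.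

\begin{theorem}\label{thm:B}
Let $\kappa$ be a cardinal with $\omega<\kappa\le\mathfrak{c}$. There are a free abelian subgroup $G\le\mathbb{Z}^{\kappa}$ with $|G|=\kappa$ and a clopen set $U\subset G$ such that the continuous function $\mathbf 1_U$ cannot be written as $h\circ\pi$ with $\pi\colon G\to H$ a continuous homomorphism to a topological group $H$ with $\chi(H)<\kappa$ and $h\colon H\to\mathbb{R}$ continuous. In particular, $G$ is not $\mathbb{R}$-factorizable.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]
The case $\tau\le\omega$ was settled above. If $\tau\ge\omega_1$, embed $\mathbb{Z}^{\omega_1}$ in $\mathbb{Z}^{\tau}$ by putting $0$ on the extra coordinates; the group $G$ of Theorem~\ref{thm:B} for $\kappa=\omega_1$ becomes a subgroup of $\mathbb{Z}^{\tau}$ that is not $\mathbb{R}$-factorizable.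
\end{proof}

Theorem~\ref{thm:B} does not say whether $G$ is closed in $\mathbb{Z}^{\kappa}$. Restricting the question to closed subgroups does not change the answer, however. A topological abelian group is \emph{complete} if all its Cauchy nets converge.

\begin{theorem}\label{thm:C}
There are a closed subgroup $L\le\mathbb{Z}^{\mathfrak{c}}$ and a clopen set $U\subset L$ such that $\mathbf 1_U$ does not factor continuously through any continuous homomorphism to a group of character less than $\mathfrak{c}$. In particular, complete subgroups of $\mathbb{Z}^{\mathfrak{c}}$ need not be $\mathbb{R}$-factorizable.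
\end{theorem}

Finally, for a set $X$ let $A(X)$ be the free abelian group on $X$. Its elements are the finite sums $x=\sum_{\alpha\in X}x(\alpha)\,\alpha$ with $x(\alpha)\in\mathbb{Z}$. Let $A_{\mathbb{Z}}(X)$ be $A(X)$ with the coarsest topology making all homomorphisms $A(X)\to\mathbb{Z}$ continuous. The coefficient maps $x\mapsto x(\alpha)$ are such homomorphisms, so evaluation embeds $A_{\mathbb{Z}}(X)$ in $\mathbb{Z}^{\operatorname{Hom}(A(X),\mathbb{Z})}$. Since the coordinates of any injective homomorphism of $A(X)$ into a power of $\mathbb{Z}$ are homomorphisms to $\mathbb{Z}$, this is the finest topology on $A(X)$ induced by such an injection.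

\begin{theorem}\label{thm:D}
$A_{\mathbb{Z}}(X)$ is $\mathbb{R}$-factorizable if and only if $X$ is countable.
\end{theorem}

Section~\ref{sec:strategy} reduces the task to finding a clopen set with a certain local defect, and shows on a simple attempt where the difficulty lies. Section~\ref{sec:kernel} introduces the function on pairs of points of the Cantor set that removes the difficulty. Theorem~\ref{thm:B} is proved in Section~\ref{sec:B}, its sharpness is discussed in Section~\ref{sec:sharp}, and Theorems~\ref{thm:C} and~\ref{thm:D} are proved in Sections~\ref{sec:C} and~\ref{sec:D}.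

\section{What a counterexample must do}\label{sec:strategy}

If $\mathbf 1_U$ factors through a group of small character, then few neighborhoods of zero suffice to witness that $U$ is open at all of its points simultaneously. In contrapositive form:

\begin{lemma}[Criterion]\label{lem:criterion}
Let $G$ be a topological abelian group, $\mathcal B$ a neighborhood base at $0$, $U\subset G$ a clopen set and $\kappa$ a cardinal. Suppose that for every $\mathcal N\subset\mathcal B$ with $|\mathcal N|<\kappa$ there is $u\in U$ such that $u+N\not\subset U$ for all $N\in\mathcal N$. Then $\mathbf 1_U\ne h\circ\pi$ whenever $\pi\colon G\to H$ is a continuous homomorphism to a topological group $H$ with $\chi(H)<\kappa$ and $h\colon H\to\mathbb{R}$ is continuous.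
\end{lemma}

\begin{proof}
Suppose $\mathbf 1_U=h\circ\pi$, and let $\{V_i:i\in I\}$ be a neighborhood base at the identity of $H$ with $|I|<\kappa$. For each $i$ choose $N_i\in\mathcal B$ with $N_i\subset\pi^{-1}(V_i)$, and let $u\in U$ be as in the hypothesis for $\mathcal N=\{N_i:i\in I\}$. Since $h(\pi(u))=1$ and $h$ is continuous, there is $i$ with $h>\tfrac12$ on $\pi(u)V_i$. For $y\in u+N_i$ we have $\pi(y)=\pi(u)\pi(y-u)\in\pi(u)V_i$, so $\mathbf 1_U(y)>\tfrac12$ and $y\in U$. Thus $u+N_i\subset U$, a contradiction.
\end{proof}

So we want $U$ to be a union of many clopen pieces, each of which needs its own coordinate. The natural candidate is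
\[
U=\{x\in G: F_\beta(x)=0\text{ for some }\beta\in Y\},
\]
where $(F_\beta)_{\beta\in Y}$ is an uncountable family of coordinates. Such a set is open, being a union of the open sets $F_\beta^{-1}(0)$. The difficulty is to make it closed, and a simple attempt shows what goes wrong.

\medskip
\noindent\textbf{A first attempt.} Let $Y$ be an uncountable set and $G=A(Y)$. For $x\in G$ put
\[
\sigma(x)=\sum_\alpha x(\alpha),\qquad F_\beta(x)=\sum_{\alpha\ne\beta}x(\alpha)=\sigma(x)-x(\beta).
\]
Give $G$ the topology induced by the coordinates $\sigma$ and $F_\beta$ ($\beta\in Y$), and let $U$ be as above. Apart from the requirement that $U$ be clopen, the hypothesis of Lemma~\ref{lem:criterion} holds for $\kappa=\omega_1$. To see this, take countably many basic subgroups $N=\{x:\sigma(x)=0,\ F_\delta(x)=0\ \forall\delta\in E\}$, with $E\subset Y$ finite, and choose $\beta$ outside the union of the sets $E$. Then $F_\beta(\beta)=0$, so $\beta\in U$. For any one of the sets $E$ and any $\alpha\notin E\cup\{\beta\}$, the elements $\alpha$ and $\beta$ have the same coordinates $\sigma$ and $F_\delta$, $\delta\in E$. Hence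 $\beta+N$ contains $\alpha=\beta+(\alpha-\beta)$ and also
\[
2\alpha-\beta=\beta+2(\alpha-\beta).
\]
The first of these is no use, since $\alpha\in U$. But the second lies outside $U$: we have $\sigma(2\alpha-\beta)=1$, and the coefficients of $2\alpha-\beta$ are $2,-1,0$, so $F_\gamma(2\alpha-\beta)\in\{-1,2,1\}$ for every $\gamma$.

Unfortunately $U$ is not closed. Every neighborhood of $2\alpha-\beta\notin U$ contains $y=2\alpha-\beta+\gamma-\gamma'$ for suitable distinct $\gamma,\gamma'$ outside $\{\alpha,\beta\}$ and outside the finite set of indices restricted by the neighborhood. Here $\sigma(y)=1=y(\gamma)$, so $F_\gamma(y)=0$ and $y\in U$. Finitely many coordinates do not prevent a zero from appearing at a far-away index $\gamma$.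

\medskip
\noindent\textbf{The remedy.} We need finitely many coordinates of $x$ to exclude zeros of $F_\gamma(x)$ for all $\gamma$ at once. We therefore index by points of the Cantor set and replace the constant $1$ in $F_\beta(\alpha)$, $\alpha\neq\beta$, by a power of $3$ that grows as $\alpha$ approaches $\beta$. Modulo $3^M$, the function $\gamma\mapsto F_\gamma(x)$ will then be locally constant and determined by finitely many coordinates of $x$. If it has no zero, then by compactness it has no zero modulo some $3^M$, and this persists near $x$. Thus two topologies on $\mathbb{Z}$ cooperate: the discrete one makes $U$ open, the $3$-adic one makes it closed.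

\section{A function on pairs of points of the Cantor set}\label{sec:kernel}

We write $2^M$ for the set of $0$--$1$ sequences of length $M$, and $2^{<\omega}=\bigcup_{M\in\omega}2^M$. For $s\in2^{<\omega}$ let $[s]=\{\gamma\in2^\omega:s\subset\gamma\}$. For $\alpha\ne\beta$ in $2^\omega$ let $\Delta(\alpha,\beta)=\min\{n:\alpha(n)\ne\beta(n)\}$. Define
\[
k(\alpha,\beta)=3^{\Delta(\alpha,\beta)}\quad(\alpha\ne\beta),\qquad k(\alpha,\alpha)=0 .
\]
This is symmetric, and $k(\alpha,\beta)$ is divisible by $3^M$ whenever $\alpha|_M=\beta|_M$. For $s\in2^M$ and $\beta\in2^\omega$ put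
\[
c_s(\beta)=\begin{cases}3^{j},\ \ j=\min\{i<M:s(i)\ne\beta(i)\}, &\text{if }\beta\notin[s],\\ 0,&\text{if }\beta\in[s].\end{cases}
\]
Clearly $c_s(\beta)$ depends only on $s$ and $\beta|_M$.

\begin{lemma}\label{lem:cong}
If $s\in2^M$, $\alpha\in[s]$ and $\beta\in2^\omega$, then $k(\alpha,\beta)\equiv c_s(\beta)\pmod{3^M}$.
\end{lemma}

\begin{proof}
If $\beta\notin[s]$, then $\Delta(\alpha,\beta)$ is the number $j$ above, and $k(\alpha,\beta)=3^j=c_s(\beta)$. If $\beta\in[s]$, then $\alpha|_M=\beta|_M$, so $3^M\mid k(\alpha,\beta)$, while $c_s(\beta)=0$.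
\end{proof}

Now let $Y\subset2^\omega$. On $A(Y)$ we consider the homomorphisms to $\mathbb{Z}$
\[
e_s(x)=\sum_{\alpha\in Y\cap[s]}x(\alpha)\quad(s\in2^{<\omega}),\qquad F_\beta(x)=\sum_{\alpha\in Y}x(\alpha)\,k(\alpha,\beta)\quad(\beta\in2^\omega).
\]
Sorting the terms of $F_\beta(x)$ by the cylinders $[s]$, $s\in2^M$, we get from Lemma~\ref{lem:cong}
\begin{equation}\label{eq:one}
F_\beta(x)\equiv\sum_{s\in2^M}e_s(x)\,c_s(\beta)\pmod{3^M}\qquad(x\in A(Y),\ \beta\in2^\omega,\ M\in\omega).
\end{equation}
The right-hand side depends on $\beta$ only through $\beta|_M$. Let us call a function $f\colon2^\omega\to\mathbb{Z}$ \emph{coherent} if, for all $M\in\omega$ and $\beta,\beta'\in2^\omega$,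
\[
\beta|_M=\beta'|_M\ \Longrightarrow\ f(\beta)\equiv f(\beta')\pmod{3^M}.
\]
Thus $\beta\mapsto F_\beta(x)$ is coherent for each $x\in A(Y)$. Compactness enters through the following fact.

\begin{lemma}[Nonvanishing is uniform]\label{lem:uniform}
If $f\colon2^\omega\to\mathbb{Z}$ is coherent and $f(\beta)\ne0$ for all $\beta\in2^\omega$, then there is $M$ with $3^M\nmid f(\beta)$ for all $\beta\in2^\omega$.
\end{lemma}

\begin{proof}
For each $\beta$ choose $M_\beta$ with $3^{M_\beta}\nmid f(\beta)$. By coherence, $3^{M_\beta}\nmid f(\beta')$ for all $\beta'\in[\beta|_{M_\beta}]$. By compactness of $2^\omega$, finitely many of the open sets $[\beta|_{M_\beta}]$ cover $2^\omega$. The maximum $M$ of the corresponding $M_\beta$ is as required, since $3^{M_\beta}\nmid f(\beta')$ and $M_\beta\le M$ imply $3^M\nmid f(\beta')$.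
\end{proof}

\noindent\textbf{The smallest case.} For $M=1$ formula \eqref{eq:one} says that, modulo $3$,
\[
F_\gamma(x)\equiv e_1(x)\ \text{ for }\gamma\in[0],\qquad F_\gamma(x)\equiv e_0(x)\ \text{ for }\gamma\in[1].
\]
Let $\alpha\in[0]$, $\beta\in[1]$ and $x=2\alpha-\beta$. Then $e_0(x)=2$ and $e_1(x)=-1$. Neither is divisible by $3$, so these two integers alone certify that none of the numbers $F_\gamma(y)$ is zero, for $y=x$ and for every other $y$ with $e_0(y)=2$, $e_1(y)=-1$. The far-away zeros of the first attempt are gone.

If $\alpha$ and $\beta$ agree longer, the modulus must grow. Let $\alpha\in[00]$ and $\beta\in[01]$. By \eqref{eq:one} with $M=2$, the number $F_\gamma(2\alpha-\beta)$ is congruent modulo $9$ to $2c_{00}(\gamma)-c_{01}(\gamma)$, which equals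
\[
2\cdot0-3=-3\ \text{ on }[00],\qquad 2\cdot3-0=6\ \text{ on }[01],\qquad 2\cdot1-1=1\ \text{ on }[1],
\]
and again none of these is $0$ modulo $9$. This is the general pattern.

\begin{lemma}[Doubling]\label{lem:double}
If $\alpha\ne\beta$ in $2^\omega$, then $2k(\alpha,\gamma)-k(\beta,\gamma)\ne0$ for all $\gamma\in2^\omega$.
\end{lemma}

\begin{proof}
Let $n=\Delta(\alpha,\beta)$, so that $\alpha|_n=\beta|_n$ and $\{\alpha(n),\beta(n)\}=\{0,1\}$. The following three cases are exhaustive.

If $\gamma|_n\ne\alpha|_n=\beta|_n$, then $\Delta(\alpha,\gamma)=\Delta(\beta,\gamma)=j$ for some $j<n$, and the value is $2\cdot3^j-3^j=3^j\neq0$.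

If $\gamma|_n=\alpha|_n$ and $\gamma(n)=\alpha(n)$, then $k(\beta,\gamma)=3^n$, while $3^{n+1}\mid k(\alpha,\gamma)$. So the value is congruent to $-3^n\not\equiv0$ modulo $3^{n+1}$.

If $\gamma|_n=\alpha|_n$ and $\gamma(n)=\beta(n)$, then $k(\alpha,\gamma)=3^n$, while $3^{n+1}\mid k(\beta,\gamma)$. So the value is congruent to $2\cdot3^n\not\equiv0$ modulo $3^{n+1}$.
\end{proof}

\begin{remark}
The prime $3$ is used in the last case, where $2$ must not be divisible by it. With $2$ in place of $3$ the lemma fails: if $\Delta(\alpha,\beta)=n$ and $\Delta(\beta,\gamma)=n+1$, then $\Delta(\alpha,\gamma)=n$ and the value is $2\cdot2^n-2^{n+1}=0$.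
\end{remark}

It remains to produce points $\alpha$ that finitely many coordinates cannot tell apart from $\beta$.

\begin{lemma}[Twins]\label{lem:twins}
Let $Y\subset2^\omega$ be dense, $E\subset Y$ finite, $\beta\in Y\setminus E$ and $M\in\omega$. There is $\alpha\in Y$ with $\alpha\ne\beta$, $\alpha|_M=\beta|_M$, and $k(\alpha,\delta)=k(\beta,\delta)$ for all $\delta\in E$.
\end{lemma}

\begin{proof}
Since $\beta\notin E$, we can choose $M'\ge M$ with $M'>\Delta(\beta,\delta)$ for all $\delta\in E$. The set $[\beta|_{M'}]\setminus\{\beta\}$ is open and nonempty, so it contains some $\alpha\in Y$. For $\delta\in E$ the sequences $\alpha$ and $\beta$ agree up to and including the place where $\beta$ first differs from $\delta$. Hence $\Delta(\alpha,\delta)=\Delta(\beta,\delta)$.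
\end{proof}

The condition $\beta\notin E$ cannot be omitted: $k(\alpha,\beta)\ne0=k(\beta,\beta)$ for $\alpha\ne\beta$. The coordinate $F_\beta$ does separate $\beta$ from all other points of $Y$, and this is why each point of $Y$ will need its own coordinate.

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

\noindent\textbf{The group.} Let $\omega<\kappa\le\mathfrak{c}$. Fix a dense set $Y\subset2^\omega$ with $|Y|=\kappa$; since $\kappa\le\mathfrak{c}$, one can take a set of size $\kappa$ and add to it the countable dense set of eventually zero sequences. Let $G=A(Y)$, so $|G|=\kappa$, and consider the homomorphism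
\[
G\to\mathbb{Z}^{2^{<\omega}}\times\mathbb{Z}^{Y}\cong\mathbb{Z}^{\kappa},\qquad x\mapsto\bigl((e_s(x))_{s\in2^{<\omega}},(F_\beta(x))_{\beta\in Y}\bigr).
\]
It is injective. Indeed, if $x(\alpha)\ne0$, choose $n$ such that distinct points of the finite support of $x$ have distinct restrictions to $n$; then $e_{\alpha|_n}(x)=x(\alpha)\ne0$. Give $G$ the topology that makes this map an embedding. Then $G$ is a free abelian subgroup of $\mathbb{Z}^{\kappa}$.

Since $e_s=e_{s0}+e_{s1}$, the vanishing of $e_s(x)$ for all $s\in2^M$ implies the same for all shorter $s$. So the subgroups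
\[
N_{M,E}=\{x\in G:e_s(x)=0\ \ \forall s\in2^M,\quad F_\delta(x)=0\ \ \forall\delta\in E\}\qquad(M\in\omega,\ E\subset Y\text{ finite})
\]
form a neighborhood base at $0$. Put
\[
U=\{x\in G:F_\beta(x)=0\text{ for some }\beta\in Y\}.
\]

To apply Lemma~\ref{lem:uniform}, we need to know that a point outside $U$ has no zero at any index in $2^\omega$, while $U$ is defined with indices in $Y$ only. The density of $Y$ bridges this gap.

\begin{lemma}\label{lem:allzeros}
If $x\in G$ and $F_\beta(x)=0$ for some $\beta\in2^\omega$, then $x\in U$.
\end{lemma}

\begin{proof}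
If $\beta\in Y$, this is the definition of $U$. Suppose $\beta\notin Y$. Then $\beta$ is not in the support of $x$, and there is $M$ with $M>\Delta(\alpha,\beta)$ for all $\alpha$ in this finite set. Choose $\beta'\in Y\cap[\beta|_M]$. Then $\Delta(\alpha,\beta')=\Delta(\alpha,\beta)$ for all $\alpha$ in the support, so $F_{\beta'}(x)=F_\beta(x)=0$.
\end{proof}

\begin{proposition}\label{prop:clopen}
$U$ is clopen in $G$.
\end{proposition}

\begin{proof}
$U$ is open, since $U=\bigcup_{\beta\in Y}F_\beta^{-1}(0)$ and each $F_\beta$ with $\beta\in Y$ is continuous into the discrete group $\mathbb{Z}$.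

Let $x\notin U$. By Lemma~\ref{lem:allzeros}, the coherent function $\beta\mapsto F_\beta(x)$ has no zero on $2^\omega$. By Lemma~\ref{lem:uniform} there is $M$ with $3^M\nmid F_\beta(x)$ for all $\beta\in2^\omega$. If $y\in x+N_{M,\emptyset}$, then $e_s(y)=e_s(x)$ for all $s\in2^M$. So by \eqref{eq:one}, $F_\beta(y)\equiv F_\beta(x)\not\equiv0\pmod{3^M}$ for all $\beta$, and $y\notin U$. Hence $x+N_{M,\emptyset}$ misses $U$, and $U$ is closed.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We first note that
\begin{equation}\label{eq:inout}
\beta\in U\ \text{ for }\beta\in Y,\qquad 2\alpha-\beta\notin U\ \text{ for distinct }\alpha,\beta\in Y.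
\end{equation}
The first part holds because $F_\beta(\beta)=k(\beta,\beta)=0$, the second because $F_\gamma(2\alpha-\beta)=2k(\alpha,\gamma)-k(\beta,\gamma)\ne0$ for all $\gamma$ by Lemma~\ref{lem:double}.

We verify the hypothesis of Lemma~\ref{lem:criterion} for the base of all $N_{M,E}$. Let $\mathcal N=\{N_{M_i,E_i}:i\in I\}$ with $|I|<\kappa$. The set $D=\bigcup_{i\in I}E_i$ has size at most $\max(|I|,\omega)<\kappa=|Y|$, because $\kappa$ is uncountable. So there is $\beta\in Y\setminus D$, and $\beta\in U$. Fix $i\in I$. Since $\beta\notin E_i$, Lemma~\ref{lem:twins} gives $\alpha\in Y\setminus\{\beta\}$ with $\alpha|_{M_i}=\beta|_{M_i}$ and $k(\alpha,\delta)=k(\beta,\delta)$ for $\delta\in E_i$. The first condition means that $e_s(\alpha)=e_s(\beta)$ for all $s\in2^{M_i}$, the second that $F_\delta(\alpha)=F_\delta(\beta)$ for all $\delta\in E_i$. Hence $\alpha-\beta\in N_{M_i,E_i}$, and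
\[
2\alpha-\beta=\beta+2(\alpha-\beta)\in\beta+N_{M_i,E_i}.
\]
By \eqref{eq:inout}, $\beta+N_{M_i,E_i}\not\subset U$. So Lemma~\ref{lem:criterion} applies, and $\mathbf 1_U$, which is continuous by Proposition~\ref{prop:clopen}, does not factor continuously through a continuous homomorphism to any $H$ with $\chi(H)<\kappa$. Since a second-countable group has character at most $\omega<\kappa$, the group $G$ is not $\mathbb{R}$-factorizable.
\end{proof}

\section{Sharpness}\label{sec:sharp}

For $\kappa=\omega_1$ the group $G$ of Theorem~\ref{thm:B} has $|G|=w(G)=\omega_1$: its weight is at most that of $\mathbb{Z}^{\omega_1}$, which is $\omega_1$, and it is uncountable because $G$ is not $\mathbb{R}$-factorizable. Both values are least possible for a subgroup of a power of $\mathbb{Z}$ that is not $\mathbb{R}$-factorizable. For the weight this is clear, since a second-countable group is trivially $\mathbb{R}$-factorizable. For the size it is the following statement.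

\begin{proposition}\label{prop:countable}
Every countable subgroup $G$ of $\mathbb{Z}^{\tau}$ is $\mathbb{R}$-factorizable.
\end{proposition}

\begin{proof}
Let $g\colon G\to\mathbb{R}$ be continuous. For $w\in G$ and $n\ge1$ choose a finite $S_{w,n}\subset\tau$ such that $|g(x)-g(w)|<1/n$ whenever $x\in G$ and $x|_{S_{w,n}}=w|_{S_{w,n}}$. The set $C=\bigcup_{w,n}S_{w,n}$ is countable, because $G$ is. Hence $H=\{x|_C:x\in G\}\le\mathbb{Z}^C$ is second-countable. Let $\pi\colon G\to H$ be the restriction map, a continuous homomorphism.

If $\pi(x)=\pi(w)$, then $x$ and $w$ agree on every $S_{w,n}$, so $|g(x)-g(w)|<1/n$ for all $n$ and $g(x)=g(w)$. Hence $g=h\circ\pi$ for a function $h\colon H\to\mathbb{R}$. It is continuous at each $\pi(w)$: if $\pi(x)$ agrees with $\pi(w)$ on the finite set $S_{w,n}\subset C$, then $|h(\pi(x))-h(\pi(w))|=|g(x)-g(w)|<1/n$.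
\end{proof}

The bound $\chi(H)<\kappa$ in Theorem~\ref{thm:B} is also optimal for the group constructed there: it cannot be relaxed to $\chi(H)\le\kappa$. Indeed, as a subspace of $\mathbb{Z}^{\kappa}$ the group $G$ has $\chi(G)\le w(G)\le\kappa$, and $\mathbf 1_U$ factors through the identity map $G\to G$. In fact $\chi(G)=w(G)=\kappa$, since $\chi(G)<\kappa$ would contradict the theorem.

\section{A closed example}\label{sec:C}

To obtain a closed subgroup, we keep all indices $\beta\in2^\omega$ and replace the coordinates of elements of $A(2^\omega)$ by arbitrary families of integers that satisfy the relations used above. Only two were used: additivity of the $e_s$ and congruence \eqref{eq:one}.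

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $L$ be the set of all $(m,z)\in\mathbb{Z}^{2^{<\omega}}\times\mathbb{Z}^{2^\omega}\cong\mathbb{Z}^{\mathfrak{c}}$ such that
\begin{align}
m(s)&=m(s0)+m(s1) &&\text{for all }s\in2^{<\omega},\label{eq:add}\\
z_\beta&\equiv\sum_{s\in2^M}m(s)\,c_s(\beta)\pmod{3^M} &&\text{for all }\beta\in2^\omega,\ M\in\omega.\label{eq:L}
\end{align}
Each of these conditions involves finitely many coordinates, so it defines a clopen set, and it is preserved by addition and negation. Hence $L$ is a closed subgroup. By \eqref{eq:add}, a neighborhood base at $0$ in $L$ is formed by the subgroups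
\[
W_{M,E}=\{(m,z)\in L:m(s)=0\ \ \forall s\in2^M,\quad z_\delta=0\ \ \forall\delta\in E\}\qquad(M\in\omega,\ E\subset2^\omega\text{ finite}).
\]
Let $U=\{(m,z)\in L:z_\beta=0\text{ for some }\beta\in2^\omega\}$. It is open, being a union of clopen sets.

\emph{$U$ is closed.} Let $(m,z)\in L\setminus U$. By \eqref{eq:L}, and since $c_s(\beta)$ depends only on $s$ and $\beta|_M$ for $s\in2^M$, the function $\beta\mapsto z_\beta$ is coherent. It has no zero, so Lemma~\ref{lem:uniform} gives $M$ with $3^M\nmid z_\beta$ for all $\beta$. If $(m',z')\in(m,z)+W_{M,\emptyset}$, then $m'$ and $m$ agree on $2^M$. So by \eqref{eq:L}, $z'_\beta\equiv z_\beta\not\equiv0\pmod{3^M}$ for all $\beta$, and $(m',z')\notin U$.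

\emph{No factorization.} For $\alpha\in2^\omega$ let
\[
\hat\alpha=\bigl((e_s(\alpha))_{s\in2^{<\omega}},(k(\alpha,\beta))_{\beta\in2^\omega}\bigr).
\]
This is the tuple of coordinates $e_s$, $F_\beta$ of the element $\alpha$ of $A(2^\omega)$, so $\hat\alpha\in L$ by additivity of the $e_s$ and \eqref{eq:one}. For each $\beta\in2^\omega$ we have $\hat\beta\in U$ because $k(\beta,\beta)=0$. For $\alpha\ne\beta$ we have $2\hat\alpha-\hat\beta\notin U$, since the $\gamma$-th entry of its second component is $2k(\alpha,\gamma)-k(\beta,\gamma)\ne0$ by Lemma~\ref{lem:double}.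

Let $\mathcal N=\{W_{M_i,E_i}:i\in I\}$ with $|I|<\mathfrak{c}$. The set $\bigcup_iE_i$ has size at most $\max(|I|,\omega)<\mathfrak{c}$, so there is $\beta\in2^\omega$ outside it. For $i\in I$ let $\alpha\ne\beta$ be given by Lemma~\ref{lem:twins} with $Y=2^\omega$, $E=E_i$ and $M=M_i$. Then $e_s(\alpha)=e_s(\beta)$ for $s\in2^{M_i}$ and $k(\alpha,\delta)=k(\beta,\delta)$ for $\delta\in E_i$. Hence $\hat\alpha-\hat\beta\in W_{M_i,E_i}$, and $2\hat\alpha-\hat\beta=\hat\beta+2(\hat\alpha-\hat\beta)$ is an element of $\hat\beta+W_{M_i,E_i}$ outside $U$. By Lemma~\ref{lem:criterion} with $\kappa=\mathfrak{c}$, the function $\mathbf 1_U$ does not factor continuously through a continuous homomorphism to a group of character less than $\mathfrak{c}$. As second-countable groups have character at most $\omega<\mathfrak{c}$, the group $L$ is not $\mathbb{R}$-factorizable.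

Finally, $\mathbb{Z}^{\mathfrak{c}}$ is complete, since a Cauchy net is eventually constant in each coordinate and hence converges. Its closed subgroup $L$ is therefore complete.
\end{proof}

\begin{remark}
In an element $(m,z)\in L$ the component $z$ is determined by $m$, since \eqref{eq:L} fixes $z_\beta$ modulo every power of $3$. By \eqref{eq:add}, $m$ is a finitely additive integer-valued measure on the clopen subsets of $2^\omega$. For such $m$ the right-hand sides of \eqref{eq:L} for $M$ and $M+1$ are congruent modulo $3^M$, because $c_{s0}(\beta)\equiv c_{s1}(\beta)\equiv c_s(\beta)\pmod{3^M}$ for $s\in2^M$ by Lemma~\ref{lem:cong}. So they define a $3$-adic integer, in effect the integral of $k(\cdot,\beta)$ with respect to $m$. The condition on $m$ is that this $3$-adic integer is an ordinary integer for every $\beta$.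
\end{remark}

\section{Free abelian groups with all homomorphisms to $\mathbb{Z}$}\label{sec:D}

For an uncountable $X$ we reduce Theorem~\ref{thm:D} to a basis $Y\subset2^\omega$ of size $\omega_1$ and use the set $U$ of Section~\ref{sec:B} again. The topology is now finer than before. The set $U$ stays clopen, but Lemma~\ref{lem:twins} no longer suffices to find points that a given neighborhood of zero does not separate from $\beta$: homomorphisms $A(Y)\to\mathbb{Z}$ correspond to arbitrary functions $Y\to\mathbb{Z}$. A counting argument replaces the lemma.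

\begin{proof}[Proof of Theorem~\ref{thm:D}]
If $X$ is countable, then so is $A(X)$, and Proposition~\ref{prop:countable} applies.

Let $X$ be uncountable.

\emph{Reduction to size $\omega_1$.} Choose $X_0\subset X$ with $|X_0|=\omega_1$. A map $X\to X_0$ that is the identity on $X_0$ and constant on $X\setminus X_0$ extends to a homomorphism $r\colon A(X)\to A(X_0)$ that is the identity on $A(X_0)$. It is continuous from $A_{\mathbb{Z}}(X)$ to $A_{\mathbb{Z}}(X_0)$, because $f\circ r$ is a homomorphism to $\mathbb{Z}$ for each homomorphism $f\colon A(X_0)\to\mathbb{Z}$. As $f\circ r$ extends $f$, the restrictions to $A(X_0)$ of homomorphisms $A(X)\to\mathbb{Z}$ are exactly the homomorphisms $A(X_0)\to\mathbb{Z}$. So $A_{\mathbb{Z}}(X)$ induces on $A(X_0)$ the topology of $A_{\mathbb{Z}}(X_0)$. Now suppose that $A_{\mathbb{Z}}(X)$ is $\mathbb{R}$-factorizable and let $g\colon A_{\mathbb{Z}}(X_0)\to\mathbb{R}$ be continuous. Then $g\circ r=h\circ\pi$ for some $\pi$ and $h$ as in the definition, and $g=h\circ\pi|_{A(X_0)}$. Thus $A_{\mathbb{Z}}(X_0)$ would be $\mathbb{R}$-factorizable too, and it suffices to show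 that it is not.

\emph{The case of size $\omega_1$.} Identify $X_0$ with a dense set $Y\subset2^\omega$ of size $\omega_1$, and let $U\subset A(Y)$ be the set of Section~\ref{sec:B} for $\kappa=\omega_1$. The topology of Section~\ref{sec:B} is induced by some of the homomorphisms $A(Y)\to\mathbb{Z}$, so it is coarser than that of $A_{\mathbb{Z}}(Y)$. By Proposition~\ref{prop:clopen}, $U$ is clopen in $A_{\mathbb{Z}}(Y)$.

We verify the hypothesis of Lemma~\ref{lem:criterion} with $\kappa=\omega_1$ for the base of all subgroups $\bigcap_{f\in S}\ker f$, where $S$ is a finite set of homomorphisms $A(Y)\to\mathbb{Z}$. Let countably many of them be given by finite sets $S_n$, $n\in\omega$ (repetitions are allowed). For each $n$ the map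
\[
Y\to\mathbb{Z}^{S_n},\qquad\alpha\mapsto(f(\alpha))_{f\in S_n},
\]
has countably many fibers, so the union of its countable fibers is a countable set. Since $Y$ is uncountable, there is $\beta\in Y$ outside all these unions; for every $n$, the fiber containing $\beta$ is uncountable. By \eqref{eq:inout}, $\beta\in U$. Given $n$, choose $\alpha\ne\beta$ in $Y$ in the same fiber, so that $f(\alpha)=f(\beta)$ for all $f\in S_n$. Then
\[
2\alpha-\beta=\beta+2(\alpha-\beta)\in\beta+\bigcap_{f\in S_n}\ker f,
\]
while $2\alpha-\beta\notin U$ by \eqref{eq:inout}. By Lemma~\ref{lem:criterion}, $\mathbf 1_U$ does not factor continuously through a continuous homomorphism to a second-countable group, since such a group has character at most $\omega<\omega_1$. So $A_{\mathbb{Z}}(Y)$ is not $\mathbb{R}$-factorizable.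
\end{proof}

\begin{thebibliography}{1}
\bibitem{RF} \emph{Subgroups, Quotient Groups and Products of $\mathbb{R}$-Factorizable Groups}, \url{http://topology.nipissingu.ca/tp/reprints/v16/tp16019.pdf}.
\end{thebibliography}

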